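\title{Acylindrically hyperbolic groups are properly proximal}

\begin{abstract}
A countable group $\Gamma$ is properly proximal if there is no left-invariant state on the algebra $S(\Gamma)$ of bounded functions on $\Gamma$ that are invariant under right translations modulo $c_0\Gamma$. We prove that every acylindrically hyperbolic group is properly proximal. By a theorem of Balasubramanya, such a group acts acylindrically on a Cayley graph that is a quasi-tree. Acylindricity forces an invariant state to give mass zero to the balls of this graph; the half-spaces cut out by balls then have a well-defined invariant mass, and two independent loxodromic elements give a contradiction. The same method decides proper proximality for subgroups with unbounded orbits, and it gives a criterion for groups acting on trees, in particular for amalgamated free products, with no acylindricity assumption.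
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, groups are countable and discrete.

\subsection*{Proper proximality}
Let $\Gamma$ be a group. It acts on $\ell^\infty\Gamma$ by left and by right translations,
\[
(\lambda_sf)(x)=f(s^{-1}x),\qquad (R_tf)(x)=f(xt),
\]
and the two actions commute. Let
\[
S(\Gamma)=\{f\in\ell^\infty\Gamma:\ f-R_tf\in c_0\Gamma\ \text{ for all }t\in\Gamma\}.
\]
Thus $f\in S(\Gamma)$ if, for each fixed $t$, the difference $f(x)-f(xt)$ tends to $0$ as $x$ leaves every finite subset of $\Gamma$. The space $S(\Gamma)$ is norm closed, closed under complex conjugation, and contains $c_0\Gamma$ and the constants; the identity $fg-R_t(fg)=f\,(g-R_tg)+(f-R_tf)\,R_tg$ shows that it is an algebra. It is invariant under each $\lambda_s$, because $\lambda_s$ commutes with $R_t$ and preserves $c_0\Gamma$. For a set $C\subseteq\Gamma$, the indicator function $1_C$ lies in $S(\Gamma)$ exactly when the sets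
\[
\partial_tC=\{x\in\Gamma:\ 1_C(x)\neq 1_C(xt)\}
\]
are finite for all $t\in\Gamma$.

A \emph{state} on a unital $C^*$-algebra is a positive linear functional that takes the value $1$ at the unit; a state on $\ell^\infty\Gamma$ is called a \emph{mean}. A state $\nu$ on $S(\Gamma)$ is \emph{left-invariant} under a subgroup $\Lambda\le\Gamma$ if $\nu(\lambda_sf)=\nu(f)$ for all $s\in\Lambda$ and $f\in S(\Gamma)$. The group $\Gamma$ is \emph{properly proximal} if $S(\Gamma)$ has no state that is left-invariant under $\Gamma$.

A group is non-amenable if there is no left-invariant mean on $\ell^\infty\Gamma$. Proper proximality asks for more: the failure of invariance must be witnessed by functions that cannot tell $x$ from $xt$ near infinity. Two obstructions are visible at once.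

The first is amenability. If $\Lambda\le\Gamma$ is amenable and $M$ is a left-invariant mean on $\ell^\infty\Lambda$, then $f\mapsto M(f|_\Lambda)$ is a left-$\Lambda$-invariant state on $S(\Gamma)$. In particular, properly proximal groups are non-amenable, hence infinite.

The second is inner amenability. The group $\Gamma$ is \emph{inner amenable} if there is a mean $m$ on $\ell^\infty\Gamma$ that is invariant under conjugation and \emph{atomless}, meaning that $m(1_F)=0$ for every finite $F\subseteq\Gamma$. Such an $m$ vanishes on $c_0\Gamma$. For $f\in S(\Gamma)$ we have $(R_s\lambda_sf)(x)=f(s^{-1}xs)$ and $\lambda_sf-R_s\lambda_sf\in c_0\Gamma$, so $m(\lambda_sf)=m(R_s\lambda_sf)=m(f)$. Hence inner amenable groups are not properly proximal. Every group with infinite center is inner amenable: take distinct central elements $z_n$ and let $m(f)$ be the limit of $f(z_n)$ along a nonprincipal ultrafilter.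

On the positive side, the following facts are known. Non-elementary hyperbolic groups are properly proximal, as a consequence of the north-south dynamics of their action on the Gromov boundary. Lattices in noncompact semisimple Lie groups with finite center are properly proximal. A direct product of two properly proximal groups is properly proximal.

\subsection*{Acylindrical hyperbolicity}
An isometric action of $\Gamma$ on a metric space $(X,d)$ is \emph{acylindrical} if for every $\varepsilon>0$ there are $R,N>0$ such that for all $x,y\in X$ with $d(x,y)\ge R$,
\[
\#\{g\in\Gamma:\ d(x,gx)\le\varepsilon,\ d(y,gy)\le\varepsilon\}\le N .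
\]
Infinitely many group elements may almost fix one point, but only boundedly many almost fix two points that are far apart. The group $\Gamma$ is \emph{acylindrically hyperbolic} if it has an acylindrical isometric action on a Gromov hyperbolic geodesic space $X$ that is \emph{non-elementary}: the limit set of $\Gamma$ in the Gromov boundary $\partial X$ has more than two points. The action of a group on its Cayley graph for a finite generating set is acylindrical, with $N$ the number of elements of word length at most $\varepsilon+1$, so non-elementary hyperbolic groups are acylindrically hyperbolic.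

The following question is posed in \cite{Notes}: \emph{is every acylindrically hyperbolic group properly proximal?} North-south dynamics on $\partial X$ is still available, which suggests a positive answer. The reason for doubt is that the definition of $S(\Gamma)$ forgives only finite subsets of $\Gamma$. When the action on $X$ is proper, an element $x$ that goes to infinity in $\Gamma$ goes to infinity in $X$, where the bounded displacement from $x$ to $xt$ becomes invisible from the boundary. When the action is not proper, $x$ can go to infinity in $\Gamma$ while staying in a ball of $X$, and an invariant state could concentrate on such elements. This does happen for $F_2\times\mathbb Z$ acting on the tree of $F_2$ (Section~\ref{sec:examples}). The point of the proof is that acylindricity forbids it.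

\begin{theorem}\label{thm:main}
Every countable acylindrically hyperbolic group is properly proximal.
\end{theorem}

We deduce this from a statement about one class of actions. For a generating set $T$ of $\Gamma$, finite or infinite, the Cayley graph $X=\operatorname{Cay}(\Gamma,T)$ has vertex set $\Gamma$ and an edge of length one between $x$ and $xt$ for $x\in\Gamma$, $t\in T$; the group acts on it by left multiplication. The graph $X$ is a \emph{quasi-tree} if it is quasi-isometric to a simplicial tree. An element $a\in\Gamma$ is \emph{loxodromic} if $n\mapsto a^n$ is a quasi-isometric embedding $\mathbb Z\to X$, and loxodromic elements $a,b$ are \emph{independent} if their pairs of limit points $\{a^{\infty},a^{-\infty}\}$ and $\{b^{\infty},b^{-\infty}\}$ in $\partial X$ are disjoint (see Section~\ref{sec:background}).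

\begin{theorem}\label{thm:quasitree}
Let $T$ be a possibly infinite generating set of a countable group $\Gamma$ such that $X=\operatorname{Cay}(\Gamma,T)$ is a quasi-tree and the action of $\Gamma$ on $X$ is acylindrical. If $a,b\in\Gamma$ are independent loxodromic elements, then $S(\Gamma)$ has no state that is left-invariant under $\langle a,b\rangle$.
\end{theorem}

Section~\ref{sec:examples} shows the argument for the free group and its failure for $F_2\times\mathbb Z$. Section~\ref{sec:background} recalls the background and reduces Theorem~\ref{thm:main} to Theorem~\ref{thm:quasitree}. Section~\ref{sec:outer} develops the tool that lets an invariant state measure sets whose indicators are not in $S(\Gamma)$, and Section~\ref{sec:proof} proves Theorem~\ref{thm:quasitree}. The last two sections are not needed for Theorem~\ref{thm:main}: Section~\ref{sec:subgroups} treats subgroups and shows that the converse of Theorem~\ref{thm:main} fails, and Section~\ref{sec:trees} treats actions on trees that need not be acylindrical.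

\section{The free group, and its product with $\mathbb Z$}\label{sec:examples}

\subsection*{The group $F_2$}
Let $\Gamma=F_2$ be free on $a,b$, with word length $|\cdot|$. For a letter $y\in\{a^{\pm1},b^{\pm1}\}$ let $[y]$ be the set of elements whose reduced word begins with $y$. If $|x|>|t|$, then at most $|t|$ letters of $x$ cancel in the product $xt$, so $x$ and $xt$ begin with the same letter. Hence $\partial_t[y]$ is finite and $1_{[y]}\in S(\Gamma)$.

Suppose that $\nu$ is a left-invariant state on $S(\Gamma)$, and write $\nu(C)=\nu(1_C)$. The word $ax$ fails to begin with $a$ exactly when $x$ begins with $a^{-1}$, that is, $[a^{-1}]=a^{-1}(\Gamma\setminus[a])$. By invariance,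
\[
\nu([a])+\nu([a^{-1}])=\nu([a])+\nu(\Gamma\setminus[a])=1 .
\]
All the mass lies in the direction of the two ends of the axis of $a$. The same computation with $b$ gives $\nu([b])+\nu([b^{-1}])=1$. The four sets are pairwise disjoint, so $2\le1$, and $F_2$ is properly proximal.

Three ingredients were used: the half-spaces $[y]$ of the Cayley tree can be measured by $\nu$, invariantly; translating them by $a$ concentrates the mass near the two ends of $a$; and $b$ has different ends.

\subsection*{The group $F_2\times\mathbb Z$}
Let $\Gamma=F_2\times\langle z\rangle$ with $z$ of infinite order. This group acts non-elementarily on the Cayley tree of $F_2$ through the first factor, but it has infinite center, so it is not properly proximal: the mean $m(f)=\lim_n f(z^n)$, with the limit along a nonprincipal ultrafilter on $\mathbb N$, restricts to a left-invariant state $\nu$ on $S(\Gamma)$. The first ingredient breaks. The half-space $H=[a]\times\langle z\rangle$ has $\partial_aH\supseteq\langle z\rangle$, so $1_H\notin S(\Gamma)$. Moreover $m(1_H)=0$ while $m(1_{a^{-1}H})=1$, since $z^n\notin H$ and $az^n\in H$. The boundary of $H$ is infinite and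 carries all the mass.

This example also shows that acylindricity cannot be dropped from Theorem~\ref{thm:quasitree}. Take $T=\{a,b\}\cup\{z^n:n\ne0\}$. The distance between $xz^n$ and $yz^m$, for $x,y\in F_2$, is $|x^{-1}y|$ if $n=m$ and $|x^{-1}y|+1$ otherwise, so $X$ is a quasi-tree in which $a,b$ are independent loxodromic elements. The action is not acylindrical, because each $z^n$ moves every vertex by at most $1$, and the ball of radius $1$ about the identity contains $\langle z\rangle$ and has full mass.

In the setting of Theorem~\ref{thm:quasitree}, half-spaces are cut out by balls of $X$, and these balls are usually infinite. So two things are needed: a proof that balls have mass zero, and a way to measure a set whose boundary is infinite but of mass zero.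

\section{Background and reduction to quasi-trees}\label{sec:background}

\subsection*{States and the spectrum of $S(\Gamma)$}
A linear functional $\varphi$ on a unital $C^*$-algebra is a state if and only if $\|\varphi\|=\varphi(1)=1$. So, by the Hahn--Banach theorem, every state $\nu$ on $S(\Gamma)$ extends to a mean $m$ on $\ell^\infty\Gamma$. We write $m(Z)=m(1_Z)$; this is a finitely additive probability measure on all subsets of $\Gamma$. An extension of an invariant state need not be invariant, as $F_2\times\mathbb Z$ shows. If $f\in S(\Gamma)$ is real and $\theta:\mathbb R\to\mathbb R$ is continuous, then $\theta\circ f\in S(\Gamma)$, since $\theta$ is uniformly continuous on the bounded range of $f$.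

By Gelfand's theorem $S(\Gamma)=C(\Omega)$, where $\Omega$ is the compact space of characters. Evaluation at points embeds $\Gamma$ in $\Omega$, injectively because $1_{\{x\}}\in S(\Gamma)$, and with dense image because a function in $S(\Gamma)$ that vanishes on $\Gamma$ is zero. The formula $(s\omega)(f)=\omega(\lambda_{s^{-1}}f)$ extends left multiplication to an action of $\Gamma$ on $\Omega$ by homeomorphisms. By the Riesz representation theorem, left-$\Lambda$-invariant states on $S(\Gamma)$ correspond to $\Lambda$-invariant Radon probability measures on $\Omega$.

\subsection*{Hyperbolic spaces}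
A map $q:X\to Y$ of metric spaces is a \emph{$(\lambda,c)$-quasi-isometric embedding} if
\[
\lambda^{-1}d(x,x')-c\le d(q(x),q(x'))\le\lambda\, d(x,x')+c\qquad(x,x'\in X),
\]
and a \emph{quasi-isometry} if moreover every point of $Y$ is within bounded distance of the image. The \emph{Gromov product} with base point $o$ is $(x|y)_o=\frac12\big(d(o,x)+d(o,y)-d(x,y)\big)$. Two properties follow from the formula: $(x|y)_o$ changes by at most $r$ when $x$ or $y$ is moved by at most $r$, and $(x|y)_o=\min(d(o,x),d(o,y))$ when $x,y$ lie on one geodesic starting at $o$.

A geodesic space $X$ is \emph{hyperbolic} if there is $\delta\ge0$ with $(x|z)_o\ge\min\big((x|y)_o,(y|z)_o\big)-\delta$ for all $x,y,z,o$. Trees are hyperbolic, and hyperbolicity of geodesic spaces is invariant under quasi-isometry, so quasi-trees are hyperbolic. A sequence $(x_n)$ \emph{converges at infinity} if $(x_n|x_m)_o\to\infty$ as $n,m\to\infty$; two such sequences are equivalent if $(x_n|y_n)_o\to\infty$; the boundary $\partial X$ is the set of equivalence classes. A subsequence defines the same point as the sequence. The \emph{limit set} of a group of isometries consists of the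 boundary points represented by sequences in an orbit. An isometry $g$ is \emph{loxodromic} if $n\mapsto g^no$ is a quasi-isometric embedding $\mathbb Z\to X$. Then $(g^no)_{n\ge1}$ and $(g^{-n}o)_{n\ge1}$ converge to two distinct points $g^{\infty},g^{-\infty}\in\partial X$, and these are the only fixed points of $g$ in $\partial X$. In a Cayley graph we take $o=1$.

Independence is used only through the following bound.

\begin{lemma}\label{lem:K}
If $a,b$ are independent loxodromic elements for the action of $\Gamma$ on a hyperbolic Cayley graph, then
\[
K:=\max_{\epsilon,\epsilon'\in\{\pm1\}}\ \sup_{j\ge1}\ (a^{\epsilon j}\,|\,b^{\epsilon'j})_1<\infty .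
\]
\end{lemma}

\begin{proof}
Otherwise there are signs $\epsilon,\epsilon'$ and integers $j_1<j_2<\cdots$ with $(a^{\epsilon j_n}|b^{\epsilon'j_n})_1\to\infty$. The sequences $(a^{\epsilon j_n})$ and $(b^{\epsilon'j_n})$ represent $a^{\epsilon\infty}$ and $b^{\epsilon'\infty}$, so these points coincide, contrary to independence.
\end{proof}

\subsection*{Two theorems on acylindrical actions}

\begin{theorem}[Balasubramanya \cite{Bal}]\label{thm:Bal}
Every acylindrically hyperbolic group $\Gamma$ has a generating set $T$ such that $\operatorname{Cay}(\Gamma,T)$ is a quasi-tree and the action of $\Gamma$ on it is acylindrical and non-elementary.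
\end{theorem}

\begin{theorem}[Osin {\cite[Theorem 1.1]{Osin}}]\label{thm:Osin}
A group acting acylindrically on a hyperbolic space either has bounded orbits, or is virtually cyclic and contains a loxodromic element, or contains infinitely many pairwise independent loxodromic elements.
\end{theorem}

In the first case the limit set is empty. In the second, a loxodromic element $g$ generates a subgroup of finite index, so each orbit stays within bounded distance of a $\langle g\rangle$-orbit and the limit set is $\{g^{\pm\infty}\}$. Non-elementary actions therefore fall into the third case.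

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:quasitree}]
Take $T$ from Theorem~\ref{thm:Bal}. By Theorem~\ref{thm:Osin} there are independent loxodromic elements $a,b$. A left-$\Gamma$-invariant state on $S(\Gamma)$ would be left-invariant under $\langle a,b\rangle$, which Theorem~\ref{thm:quasitree} excludes.
\end{proof}

\section{The outer mass of an invariant state}\label{sec:outer}

In this section $\Gamma$ is a countable group, $\Lambda\le\Gamma$ is an infinite subgroup, and $\nu$ is a left-$\Lambda$-invariant state on $S(\Gamma)$.

We want a notion of null set. An extension $m$ of $\nu$ to $\ell^\infty\Gamma$ assigns a mass to every set, but it is neither canonical nor invariant. The remedy is to approximate from above by functions that $\nu$ does see. For $Z\subseteq\Gamma$ define the \emph{outer mass}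
\[
\nu^*(Z)=\inf\{\nu(h):\ h\in S(\Gamma)\text{ real},\ h\ge1_Z\}.
\]

\begin{lemma}\label{lem:outer}
Let $Z,Z'\subseteq\Gamma$.
\begin{enumerate}
\item[(a)] The infimum may be taken over those $h\in S(\Gamma)$ with $1_Z\le h\le1$.
\item[(b)] If $Z\subseteq Z'$ then $\nu^*(Z)\le\nu^*(Z')$, and $\nu^*(sZ)=\nu^*(Z)$ for $s\in\Lambda$.
\item[(c)] If $m$ is a mean on $\ell^\infty\Gamma$ extending $\nu$, then $m(Z)\le\nu^*(Z)$.
\item[(d)] $\nu$ vanishes on $c_0\Gamma$, and $\nu^*(Z\cup F)=\nu^*(Z)$ for finite $F$. In particular finite sets have outer mass zero.
\item[(e)] If $\mu$ is the measure on $\Omega$ that represents $\nu$ and $\overline Z$ is the closure of $Z$ in $\Omega$, then $\nu^*(Z)=\mu(\overline Z)$.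
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Replace $h$ by $\min(h,1)\in S(\Gamma)$, which still dominates $1_Z$ and has no larger value under $\nu$. (b) A function that dominates $1_{Z'}$ dominates $1_Z$, and $h\ge1_Z$ if and only if $\lambda_sh\ge1_{sZ}$. (c) If $h\ge1_Z$ then $m(Z)\le m(h)=\nu(h)$. (d) For $x\in\Gamma$ the numbers $\nu(1_{\{sx\}})$, $s\in\Lambda$, are equal, and any $k$ of them with distinct $s$ have sum at most $1$. As $\Lambda$ is infinite, $\nu(1_{\{x\}})=0$; finitely supported functions are dense in $c_0\Gamma$. If $h\ge1_Z$ then $h+1_F\ge1_{Z\cup F}$ and $\nu(h+1_F)=\nu(h)$. (e) By density of $\Gamma$, a real $h\in C(\Omega)$ satisfies $h\ge1_Z$ on $\Gamma$ if and only if $h\ge1_{\overline Z}$ on $\Omega$. The infimum of $\int h\,d\mu$ over such $h$ is $\mu(\overline Z)$ by outer regularity and Urysohn's lemma.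
\end{proof}

Part (e) is used only in Section~\ref{sec:trees}, but it explains what follows: disjoint sets can have outer masses adding up to more than $1$, because their closures in $\Omega$ may overlap.

\subsection*{Separating sets by functions in $S(\Gamma)$}
Call $Z,Z'\subseteq\Gamma$ \emph{separated at infinity} if $Zt\cap Z'$ is finite for every $t\in\Gamma$. The relation is symmetric, because $Z't^{-1}\cap Z=(Z'\cap Zt)t^{-1}$. It is necessary for the existence of $h\in S(\Gamma)$ with $h=1$ on $Z$ and $h=0$ on $Z'$: if $z\in Z$ and $zt\in Z'$, then $(h-R_th)(z)=1$. The next lemma shows that, for disjoint sets, it is also sufficient. The functions are given by the usual formula for a Urysohn function in a metric space. The metric is chosen left-invariant, so that $x\mapsto xt$ moves all points by the same amount, and proper, so that separation at infinity makes the denominator tend to infinity. This is where countability of $\Gamma$ is used.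

\begin{lemma}\label{lem:separation}
Let $k\ge2$ and let $Z_1,\dots,Z_k\subseteq\Gamma$ be nonempty, pairwise disjoint and pairwise separated at infinity. Then there are $h_1,\dots,h_k\in S(\Gamma)$ with $0\le h_i\le1$, $h_i=1$ on $Z_i$, $h_i=0$ on $Z_j$ for $j\ne i$, and $\sum_ih_i\le1$.
\end{lemma}

\begin{proof}
List the elements of $\Gamma$ as $g_1,g_2,\dots$, and let $\ell(g)$ be the minimum of $n_1+\dots+n_p$ over all expressions $g=g_{n_1}^{\pm1}\cdots g_{n_p}^{\pm1}$, with $\ell(1)=0$. Then $\ell$ is integer valued, positive on $\Gamma\setminus\{1\}$, symmetric and subadditive, and $\{\ell\le n\}$ is finite because only finitely many expressions have weight at most $n$. So $\rho(x,y)=\ell(x^{-1}y)$ is a metric with $\rho(x,xt)=\ell(t)$. Put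
\[
\alpha_i(x)=\rho(x,Z_i),\qquad \beta_i(x)=\min_{j\ne i}\rho(x,Z_j).
\]
These distances are attained, and $\alpha_i+\beta_i>0$ everywhere since the $Z_j$ are disjoint.

We claim that $\alpha_i+\beta_i\to\infty$ at infinity. Suppose $\alpha_i(x)+\beta_i(x)\le n$. Then there are $u,v$ with $\ell(u),\ell(v)\le n$ and $j\ne i$ such that $xu\in Z_i$ and $xv\in Z_j$, so $xv\in Z_iu^{-1}v\cap Z_j$. There are finitely many triples $(u,v,j)$, and for each of them the set $Z_iu^{-1}v\cap Z_j$ is finite. Hence only finitely many $x$ occur.

Let $\varphi_i=\beta_i/(\alpha_i+\beta_i)$. Fix $x,t$ and write $\alpha,\beta$ for the values of $\alpha_i,\beta_i$ at $x$ and $\alpha',\beta'$ for the values at $xt$, so that $|\alpha-\alpha'|,|\beta-\beta'|\le\ell(t)$. Then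
\[
\varphi_i(x)-\varphi_i(xt)=\frac{\beta-\beta'}{\alpha+\beta}+\frac{\beta'}{\alpha'+\beta'}\cdot\frac{(\alpha'+\beta')-(\alpha+\beta)}{\alpha+\beta},
\]
which has absolute value at most $3\ell(t)/(\alpha_i+\beta_i)(x)$. By the claim, $\varphi_i\in S(\Gamma)$, and so $h_i=\max(0,2\varphi_i-1)\in S(\Gamma)$. On $Z_i$ we have $\alpha_i=0$ and $h_i=1$; on $Z_j$ with $j\ne i$ we have $\beta_i=0$ and $h_i=0$. Finally, $h_i(x)>0$ means $\alpha_i(x)<\beta_i(x)$, that is, $x$ is strictly closer to $Z_i$ than to any other $Z_j$. This holds for at most one $i$, so $\sum_ih_i\le1$.
\end{proof}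

\begin{corollary}\label{cor:null}
If $Z_1,\dots,Z_k\subseteq\Gamma$ are pairwise separated at infinity, then $\sum_i\nu^*(Z_i)\le1$. Consequently, if $Z\subseteq\Gamma$ and there are $g_1,g_2,\ldots\in\Lambda$ such that the sets $g_iZ$ are pairwise separated at infinity, then $\nu^*(Z)=0$.
\end{corollary}

\begin{proof}
Taking $t=1$ shows that the intersections $Z_i\cap Z_j$, $i\ne j$, are finite. By Lemma~\ref{lem:outer}(d) we may remove these finite sets and discard the $Z_i$ that become empty. If at most one set remains, the inequality holds since $\nu^*\le1$. Otherwise Lemma~\ref{lem:separation} gives $\sum_i\nu^*(Z_i)\le\sum_i\nu(h_i)\le1$. For the second statement, $k\,\nu^*(Z)=\sum_{i\le k}\nu^*(g_iZ)\le1$ for every $k$.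
\end{proof}

\subsection*{Null sets: cosets and balls}
The simplest infinite sets to which Corollary~\ref{cor:null} applies are subgroups.

\begin{lemma}\label{lem:cosets}
Let $D\le\Gamma$ be a subgroup and let $g_1,g_2,\ldots\in\Lambda$ be such that $g_iDg_i^{-1}\cap g_jDg_j^{-1}$ is finite for all $i\ne j$. Then $\nu^*(D)=0$.
\end{lemma}

\begin{proof}
Fix $i\ne j$ and $t$, and let $x_0,x$ lie in $\{y\in g_iD:\ yt\in g_jD\}$. Then $xx_0^{-1}\in g_iDg_i^{-1}$ and $xx_0^{-1}=(xt)(x_0t)^{-1}\in g_jDg_j^{-1}$. With $x_0$ fixed there are finitely many possibilities for $x$. So the cosets $g_iD$ are pairwise separated at infinity, and Corollary~\ref{cor:null} applies.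
\end{proof}

For example, in $F_2$ the conjugates $b^i\langle a\rangle b^{-i}$ intersect trivially, so $\nu^*(\langle a\rangle)=0$ whenever $b\in\Lambda$. In $F_2\times\mathbb Z$ all conjugates of $\langle z\rangle$ coincide, and $\nu^*(\langle z\rangle)=1$ for the state of Section~\ref{sec:examples}.

The proof rests on one observation: for fixed $t$, the left translation by $xx_0^{-1}$ carries the pair $(x_0,x_0t)$ to the pair $(x,xt)$. Acylindricity is the coarse form of the finiteness hypothesis, with balls in place of cosets. The next lemma is the only place where acylindricity enters the proof of Theorem~\ref{thm:quasitree}. We write $B(g,R)=\{x\in\Gamma:d(g,x)\le R\}=gB(1,R)$, where $d$ is the metric of $X$.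

\begin{lemma}\label{lem:balls}
Let $\Gamma,T,X$ be as in Theorem~\ref{thm:quasitree}, and suppose that $\Lambda$ contains a loxodromic element $a$. Then $\nu^*(B(g,R))=0$ for all $R\ge0$ and $g\in\Lambda$.
\end{lemma}

\begin{proof}
Let $R_0,N$ be acylindricity constants for $\varepsilon=2R+1$, and let $g,g'\in\Gamma$ satisfy $d(g,g')\ge R_0+2R$. We show that $B(g,R)$ and $B(g',R)$ are separated at infinity. Fix $t$, let $x_0,x$ lie in $\{y\in B(g,R):\ yt\in B(g',R)\}$, and put $u=xx_0^{-1}$. Then
\[
d(x_0,ux_0)=d(x_0,x)\le2R,\qquad d(x_0t,ux_0t)=d(x_0t,xt)\le2R,
\]
and $d(x_0,x_0t)\ge d(g,g')-2R\ge R_0$. With $x_0$ fixed, acylindricity leaves at most $N$ possibilities for $u$, hence for $x$.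

Since $a$ is loxodromic, there is $L\ge1$ such that the elements $g_i=a^{Li}\in\Lambda$ are pairwise at distance at least $R_0+2R$. Corollary~\ref{cor:null} gives $\nu^*(B(1,R))=0$, and Lemma~\ref{lem:outer}(b) gives the result for $g\in\Lambda$.
\end{proof}

\subsection*{Sets with null boundary}
Let $C$ be a set whose boundaries $\partial_tC$ are infinite but lie in finitely many right translates of one null set $Z$. Take $h\in S(\Gamma)$ equal to $1$ on $Z$ with $\nu(h)$ small. Because $h\in S(\Gamma)$, it is also close to $1$ on $Zp$ near infinity, for each $p$. Multiplying $1_C$ by $1-h$ therefore damps the jumps of $1_C$, at a small cost in mass.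

\begin{lemma}\label{lem:invariance}
Let $Z\subseteq\Gamma$ satisfy $\nu^*(Z)=0$. Let $C\subseteq\Gamma$ be such that for every $t\in\Gamma$ there is a finite set $E_t\subseteq\Gamma$ with $\partial_tC\subseteq ZE_t$. Then $m(sC)=m(C)$ for all $s\in\Lambda$ and every mean $m$ on $\ell^\infty\Gamma$ that extends $\nu$.
\end{lemma}

\begin{proof}
Let $\varepsilon>0$ and choose $h\in S(\Gamma)$ with $1_Z\le h\le1$ and $\nu(h)<\varepsilon$. Put $f=(1-h)1_C$. For $t\in\Gamma$,
\[
f-R_tf=(1-h)(1_C-R_t1_C)+(R_th-h)R_t1_C .
\]
The second term is in $c_0\Gamma$. The first is supported in $ZE_t$ and bounded in absolute value by $1-h$. For $z\in Z$ and $p\in E_t$ we have $1-h(zp)=h(z)-h(zp)=(h-R_ph)(z)$. So for $\delta>0$ the first term has absolute value below $\delta$ outside the finite set $\bigcup_{p\in E_t}\{|h-R_ph|\ge\delta\}\,p$. Thus $f\in S(\Gamma)$.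

We have $f\le1_C\le f+h$, and applying $\lambda_s$ gives $\lambda_sf\le1_{sC}\le\lambda_sf+\lambda_sh$. All four bounds lie in $S(\Gamma)$, where $m=\nu$ is $\Lambda$-invariant. Hence both $m(C)$ and $m(sC)$ lie in $[\nu(f),\nu(f)+\varepsilon]$. Let $\varepsilon\to0$.
\end{proof}

The hypothesis $\nu^*(Z)=0$ cannot be omitted: the set $H\subseteq F_2\times\mathbb Z$ of Section~\ref{sec:examples} satisfies $\partial_tH\subseteq\langle z\rangle E_t$ with $E_t$ a finite ball of $F_2$, and $m(H)\ne m(a^{-1}H)$.

\section{Half-spaces in a quasi-tree}\label{sec:proof}

Let $\Gamma,T,X$ be as in Theorem~\ref{thm:quasitree}. A \emph{path} is an edge path in $X$, viewed as a finite sequence of vertices; it \emph{meets} or \emph{avoids} a subset of $\Gamma$ accordingly.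

\subsection*{Bottlenecks}
In the Cayley tree of $F_2$ every path from $a^i$ to $a^k$ passes through $a^j$ when $i<j<k$. In a quasi-tree this holds up to bounded error, and nothing else about quasi-trees is needed to build half-spaces.

\begin{lemma}\label{lem:bottleneck}
Let $a\in\Gamma$ be loxodromic. There is $r\ge0$ such that
\begin{equation}\label{eq:bottleneck}
\text{for all } i<j<k,\text{ every path from }a^i\text{ to }a^k\text{ meets }B(a^j,r).
\end{equation}
\end{lemma}

\begin{proof}
Let $q:\Gamma\to\mathcal T$ be a $(\lambda,c)$-quasi-isometric embedding into a simplicial tree, with its path metric, and let $[y,y']$ denote the geodesic segment between points of $\mathcal T$. Call a finite sequence of points of $\mathcal T$ with consecutive distances at most $\kappa$ a \emph{$\kappa$-chain}. The union of the segments joining consecutive points of a chain from $y$ to $y'$ is connected, and removing an interior point of $[y,y']$ from $\mathcal T$ separates $y$ from $y'$. So this union contains $[y,y']$, and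
\begin{equation}\label{eq:chain}
\text{every point of }[y,y']\text{ is within }\kappa\text{ of a point of any $\kappa$-chain from $y$ to $y'$.}
\end{equation}

We first show that $q(a^j)$ is close to the segment $[q(a^i),q(a^k)]$. The map $\gamma(n)=q(a^n)$ is a $(\lambda',c')$-quasi-isometric embedding $\mathbb Z\to\mathcal T$ for some $\lambda',c'$, so consecutive points $\gamma(n)$ are at distance at most $\kappa'=\lambda'+c'$. Let $p$ be the median of $\gamma(i),\gamma(j),\gamma(k)$, the unique point on all three segments joining them. By \eqref{eq:chain}, applied to the chains $\gamma(i),\dots,\gamma(j)$ and $\gamma(j),\dots,\gamma(k)$, there are $i\le i'\le j\le k'\le k$ with $\gamma(i')$ and $\gamma(k')$ within $\kappa'$ of $p$. From $d(\gamma(i'),\gamma(k'))\le2\kappa'$ we get $j-i'\le k'-i'\le\lambda'(2\kappa'+c')$, and so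
\[
d(\gamma(j),p)\le d(\gamma(j),\gamma(i'))+\kappa'\le\lambda'^2(2\kappa'+c')+c'+\kappa'=:\eta .
\]

Now let $x_0=a^i,x_1,\dots,x_l=a^k$ be a path. Its image is a $(\lambda+c)$-chain from $\gamma(i)$ to $\gamma(k)$, and $p\in[\gamma(i),\gamma(k)]$. By \eqref{eq:chain}, some $q(x_s)$ is within $\lambda+c$ of $p$, hence within $\eta+\lambda+c$ of $q(a^j)$. Therefore $d(x_s,a^j)\le\lambda(\eta+\lambda+2c)=:r$, a bound independent of $i,j,k$ and of the path.
\end{proof}

\begin{remark}
Hyperbolicity alone does not give \eqref{eq:bottleneck}. Let $T$ be finite and $X$ one-ended, as for the fundamental group of a closed hyperbolic surface. Then all but finitely many vertices lie in one component of the complement of $B(1,r)$, so $a^{-k}$ and $a^k$ are joined by a path avoiding $B(1,r)$ when $k$ is large. Theorem~\ref{thm:Bal} is thus needed for this argument even when $\Gamma$ is hyperbolic.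
\end{remark}

\subsection*{One loxodromic element}
The next proposition is the analog of the identity $\nu([a])+\nu([a^{-1}])=1$. It says that a state invariant under $a$ alone is concentrated beyond arbitrarily distant bottlenecks of $a$. This is no contradiction by itself, since $\langle a\rangle$ is amenable.

\begin{proposition}\label{prop:concentration}
Let $a\in\Gamma$ be loxodromic and let $r\ge0$ satisfy \eqref{eq:bottleneck}. Assume that the balls $B_j=B(a^j,r)$, $j\in\mathbb Z$, are pairwise disjoint. Let $\nu$ be a left-$\langle a\rangle$-invariant state on $S(\Gamma)$ and $m$ a mean on $\ell^\infty\Gamma$ extending it. For $j\ge1$ let $Q_j$ be the set of $x\in\Gamma$ such that every path from $x$ to $1$ meets $B_j\cup B_{-j}$. Then $m(Q_j)=1$.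
\end{proposition}

An edge of a tree has two sides, but the complement of a ball may have many components. We sort them into three kinds: those reached by the forward orbit of $a$, those reached by the backward orbit, and the rest. For $j\in\mathbb Z$ let $H_j^+$ (respectively $H_j^-$) be the set of $x\in\Gamma$ that are joined to some $a^k$ with $k>j$ (respectively $k<j$) by a path avoiding $B_j$, and let
\[
W_j=\Gamma\setminus(H_j^+\cup H_j^-)\supseteq B_j .
\]
See Figure~\ref{fig:halfspaces}. For $F_2$ and $r=0$ one finds $H_0^+=[a]$, $H_0^-=[a^{-1}]$ and $W_0=\{1\}\cup[b]\cup[b^{-1}]$. The set $W_0$ is large, but its translates $a^jW_0$ are pairwise disjoint in this case, so its mass is zero. The same argument works in general, up to null balls.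

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\foreach \x in {-3,0,3} {
  \draw[fill=gray!15] (\x-0.3,0.5) -- (\x-0.75,1.9) -- (\x+0.75,1.9) -- (\x+0.3,0.5) -- cycle;
  \draw[fill=gray!35] (\x,0) circle (0.65);
}
\draw[->] (-6,0) -- (6,0);
\foreach \x in {-3,0,3} { \fill (\x,0) circle (1.6pt); }
\node at (-3,-0.33) {$a^{-j}$}; \node at (0,-0.33) {$1$}; \node at (3,-0.33) {$a^{j}$};
\node at (-3,1.45) {$W_{-j}$}; \node at (0,1.45) {$W_0$}; \node at (3,1.45) {$W_j$};
\draw[|->] (3.65,-1.1) -- (6,-1.1) node[midway,above] {$H_j^+$};
\draw[|->] (-3.65,-1.1) -- (-6,-1.1) node[midway,above] {$H_{-j}^-$};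
\draw[|->] (0.65,-1.9) -- (6,-1.9) node[near start,above] {$H_0^+$};
\draw[|->] (-0.65,-1.9) -- (-6,-1.9) node[near start,above] {$H_0^-$};
\end{tikzpicture}
\caption{Schematic picture of the balls $B_i=B(a^i,r)$ (dark discs) along the orbit of a loxodromic element $a$. Removing $B_i$ leaves a forward half-space $H_i^+$, a backward half-space $H_i^-$, and components that reach the rest of the orbit only through $B_i$ (light regions); these components together with $B_i$ form $W_i$.}
\label{fig:halfspaces}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:concentration}]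
We apply Section~\ref{sec:outer} with $\Lambda=\langle a\rangle$. By Lemmas~\ref{lem:balls} and~\ref{lem:outer}(c), $\nu^*(B_j)=m(B_j)=0$ for all $j$.

\emph{Step 1: the shape of the half-spaces.} Left translation by $a^j$ gives $H_j^\pm=a^jH_0^\pm$ and $W_j=a^jW_0$. If a path avoids $B_j$ and one of its vertices lies in $H_j^+$, then all its vertices do; the same holds for $H_j^-$. In other words, $H_j^\pm$ is a union of connected components of the subgraph of $X$ spanned by $\Gamma\setminus B_j$. We also have
\begin{equation}\label{eq:shape}
H_j^+\cap H_j^-=\emptyset,\qquad B_i\subseteq H_j^-\ \ (i<j),\qquad B_i\subseteq H_j^+\ \ (i>j).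
\end{equation}
Indeed, a point of $H_j^+\cap H_j^-$ would give a path from some $a^i$, $i<j$, to some $a^k$, $k>j$, avoiding $B_j$, against \eqref{eq:bottleneck}. And a geodesic from a vertex of $B_i$ to the center $a^i$ stays in $B_i$, which is disjoint from $B_j$ for $i\ne j$.

\emph{Step 2: invariance.} Let $C$ be a union of components of $\Gamma\setminus B_0$. Write $t\in\Gamma$ as $t=t_1\cdots t_l$ with $t_i\in T^{\pm1}$. If the path $x,xt_1,\dots,xt_1\cdots t_l=xt$ avoids $B_0$, then $x$ and $xt$ are in the same component, so $x\notin\partial_tC$. Hence
\[
\partial_tC\subseteq B_0E_t,\qquad E_t=\{(t_1\cdots t_i)^{-1}:\ 0\le i\le l\},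
\]
and Lemma~\ref{lem:invariance} gives $m(a^jC)=m(C)$. Taking $C=H_0^+$, $H_0^-$ and $H_0^+\cup H_0^-$, we obtain
\[
m(H_j^+)=m(H_0^+),\qquad m(H_j^-)=m(H_0^-),\qquad m(W_j)=m(W_0)\qquad(j\in\mathbb Z).
\]

\emph{Step 3: $m(H_0^+)+m(H_0^-)=1$.} We show that $W_i\cap W_j\subseteq B_i\cup B_j$ for $i<j$. Let $x\notin B_i\cup B_j$, take a path from $x$ to $a^i$, and stop it at its first vertex $y$ in $B_i\cup B_j$. If $y\in B_i$, the stopped path avoids $B_j$ and ends in $H_j^-$ by \eqref{eq:shape}, so $x\in H_j^-$ and $x\notin W_j$. If $y\in B_j$, it avoids $B_i$ and ends in $H_i^+$, so $x\notin W_i$.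

Consequently the sets $W_i\setminus(B_1\cup\dots\cup B_k)$, $1\le i\le k$, are pairwise disjoint, and each has mass $m(W_0)$ because the balls are null. So $k\,m(W_0)\le1$ for all $k$, and $m(W_0)=0$. Since $H_0^+$, $H_0^-$, $W_0$ partition $\Gamma$, the claim follows.

\emph{Step 4: nesting.} Let $j\ge1$ and $x\in H_j^+$, and take a path from $x$ to some $a^k$, $k>j$, avoiding $B_j$. All its vertices are in $H_j^+$, which by \eqref{eq:shape} is disjoint from $H_j^-\supseteq B_0$. So the path avoids $B_0$, and $x\in H_0^+$. If $x\in H_{-j}^-$, a path from $x$ to $a^k$, $k<-j$, avoiding $B_{-j}$ stays in $H_{-j}^-$, which is disjoint from $H_{-j}^+\supseteq B_0$, so $x\in H_0^-$. Thus $H_j^+\subseteq H_0^+$ and $H_{-j}^-\subseteq H_0^-$ are disjoint, and by Steps 2 and 3,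
\[
m(H_j^+\cup H_{-j}^-)=m(H_j^+)+m(H_{-j}^-)=m(H_0^+)+m(H_0^-)=1 .
\]

\emph{Step 5: $H_j^+\cup H_{-j}^-\subseteq Q_j$.} If $x\in H_j^+$, a path from $x$ to $1=a^0$ avoiding $B_j$ would put $x$ in $H_j^-$. If $x\in H_{-j}^-$, a path from $x$ to $1$ avoiding $B_{-j}$ would put $x$ in $H_{-j}^+$. Both contradict \eqref{eq:shape}.
\end{proof}

\subsection*{Two independent loxodromic elements}

\begin{proof}[Proof of Theorem~\ref{thm:quasitree}]
Suppose $\nu$ is a left-$\langle a,b\rangle$-invariant state on $S(\Gamma)$, and fix a mean $m$ extending it. Property \eqref{eq:bottleneck} persists when $r$ is increased, so one $r$ works for both $a$ and $b$. Choose $n\ge1$ with $d(1,a^{nk})>2r$ and $d(1,b^{nk})>2r$ for all $k\ne0$. The elements $a^n,b^n$ are loxodromic, they satisfy \eqref{eq:bottleneck} with the same $r$, and the balls of radius $r$ about the powers of $a^n$, or of $b^n$, are pairwise disjoint. Proposition~\ref{prop:concentration} applies to each and gives sets $Q_j$, $Q_j'$ with $m(Q_j)=m(Q_j')=1$. So for every $j\ge1$ there is $x\in Q_j\cap Q_j'$.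

A geodesic path from $1$ to $x$ contains vertices $u,v$ with $d(u,a^{\epsilon nj})\le r$ and $d(v,b^{\epsilon'nj})\le r$ for some signs $\epsilon,\epsilon'$ depending on $j$. By the two properties of the Gromov product recalled in Section~\ref{sec:background}, and since $d(1,g^{-1})=d(1,g)$,
\[
K\ \ge\ (a^{\epsilon nj}|b^{\epsilon'nj})_1\ \ge\ (u|v)_1-2r\ =\ \min\big(d(1,u),d(1,v)\big)-2r\ \ge\ \min\big(d(1,a^{nj}),d(1,b^{nj})\big)-3r,
\]
where $K<\infty$ is the constant of Lemma~\ref{lem:K}, independent of $j$ and of the signs. The right-hand side tends to infinity with $j$, a contradiction.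
\end{proof}

This also completes the proof of Theorem~\ref{thm:main}. Together with the observation in Section~\ref{sec:intro}, it follows that acylindrically hyperbolic groups are not inner amenable.

\section{Subgroups, and the converse of Theorem~\ref{thm:main}}\label{sec:subgroups}

Theorem~\ref{thm:quasitree} requires invariance only under $\langle a,b\rangle$. This gives a dichotomy for subgroups that are visible in $X$: amenability is the only obstruction.

\begin{theorem}\label{thm:subgroups}
Let $T$ be a possibly infinite generating set of a countable group $\Gamma$ such that $X=\operatorname{Cay}(\Gamma,T)$ is a quasi-tree and the action of $\Gamma$ on $X$ is acylindrical. For a subgroup $\Lambda\le\Gamma$ with unbounded orbits in $X$, the following are equivalent: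
\begin{enumerate}
\item[(i)] $S(\Gamma)$ has no left-$\Lambda$-invariant state;
\item[(ii)] $\Lambda$ is properly proximal;
\item[(iii)] $\Lambda$ is non-amenable;
\item[(iv)] $\Lambda$ is not virtually cyclic.
\end{enumerate}
\end{theorem}

\begin{proof}
We saw in Section~\ref{sec:intro} that an amenable $\Lambda$ has invariant states on $S(\Gamma)$ and on $S(\Lambda)$, so each of (i) and (ii) implies (iii). Virtually cyclic groups are amenable, so (iii) implies (iv). Assume (iv). The action of $\Lambda$ on $X$ is acylindrical, with the same constants, and has unbounded orbits. By Theorem~\ref{thm:Osin}, $\Lambda$ contains independent loxodromic elements $a,b$, and (i) follows from Theorem~\ref{thm:quasitree}. The limit set of $\Lambda$ contains the four points $a^{\pm\infty},b^{\pm\infty}$, so $\Lambda$ is acylindrically hyperbolic, and (ii) follows from Theorem~\ref{thm:main}.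
\end{proof}

By Theorem~\ref{thm:Bal}, every acylindrically hyperbolic group has a generating set as in Theorem~\ref{thm:subgroups} with non-elementary action. The hypothesis on orbits is needed: for $\Gamma=\Lambda=F_2\times\mathbb Z$ and $T=\Gamma\setminus\{1\}$ the graph $X$ is bounded, so it is a quasi-tree and the action is vacuously acylindrical; here (iii) holds and (ii) fails.

\begin{example}
The converse of Theorem~\ref{thm:main} fails. The group $F_2\times F_2$ is properly proximal, as a direct product of properly proximal groups, but it is not acylindrically hyperbolic. Suppose that it acts acylindrically and non-elementarily on a hyperbolic space $X$ with base point $o$. By Theorem~\ref{thm:Osin} it contains a loxodromic element $g$. If $h$ commutes with $g$, then $d(hg^no,g^no)=d(ho,o)$ for all $n$, so $h$ fixes $g^\infty$ and $g^{-\infty}$. A loxodromic $h$ fixes only the two points $h^{\pm\infty}$, so every loxodromic element of the centralizer $C(g)$ has the limit points $\{g^{\pm\infty}\}$, and no two of them are independent. As $C(g)\ni g$ has unbounded orbits, Theorem~\ref{thm:Osin} shows that $C(g)$ is virtually cyclic. But the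 centralizer of $g=(u,v)$ is the product of the centralizers of $u$ and $v$ in $F_2$, each of which contains an element of infinite order. So $C(g)$ contains $\mathbb Z^2$, a contradiction.
\end{example}

\section{Actions on trees without acylindricity}\label{sec:trees}

Acylindricity served only to show that the walls between half-spaces are null. For an action on a tree the walls are right cosets of edge stabilizers, and a subgroup can be null for other reasons. Lemma~\ref{lem:cosets} gives one. Another is proper proximality of the subgroup itself: mass on the closure of a subgroup $\Delta$ would produce an invariant state on $S(\Delta)$.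

\subsection*{Properly proximal subgroups are null}
To evaluate a state of $S(\Gamma)$ on functions in $S(\Delta)$, we must extend them to $\Gamma$.

\begin{lemma}\label{lem:onto}
For every subgroup $\Delta\le\Gamma$, restriction of functions is a surjective unital $*$-homomorphism $\pi:S(\Gamma)\to S(\Delta)$.
\end{lemma}

\begin{proof}
For $t\in\Delta$ the restriction of $f-R_tf$ to $\Delta$ is $f|_\Delta-R_t(f|_\Delta)$, so $\pi$ maps into $S(\Delta)$. Write $S(\Delta)=C(\Omega')$, with $\Delta$ dense in $\Omega'$. The image of a $*$-homomorphism of $C^*$-algebras is closed, so by the Stone--Weierstrass theorem it suffices to show that the image separates any two points $\omega\ne\omega'$ of $\Omega'$.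

Choose $f\in C(\Omega')$ with $0\le f\le1$, $f(\omega)=0$ and $f(\omega')=1$. Let $Z=\{x\in\Delta:f(x)\le1/3\}$ and $Z'=\{x\in\Delta:f(x)\ge2/3\}$. The open neighborhood $\{f<1/3\}$ of $\omega$ meets $\Delta$ inside $Z$, so $\omega$ lies in the closure of $Z$; in the same way $\omega'$ lies in the closure of $Z'$. In particular the disjoint sets $Z,Z'$ are nonempty. They are separated at infinity in $\Gamma$. Indeed, for $t\in\Delta$, any $z\in Z$ with $zt\in Z'$ satisfies $|f-R_tf|(z)\ge1/3$, which allows only finitely many $z$; for $t\notin\Delta$ we have $Zt\cap Z'\subseteq\Delta t\cap\Delta=\emptyset$. Lemma~\ref{lem:separation} gives $h\in S(\Gamma)$ with $h=0$ on $Z$ and $h=1$ on $Z'$. By continuity, $\pi(h)(\omega)=0$ and $\pi(h)(\omega')=1$.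
\end{proof}

\begin{lemma}\label{lem:ppnull}
Let $\Delta\le\Gamma$ be an infinite subgroup and $\nu$ a left-$\Gamma$-invariant state on $S(\Gamma)$ with $\nu^*(\Delta)>0$. Then $\Delta$ is not properly proximal.
\end{lemma}

\begin{proof}
Let $\mu$ be the $\Gamma$-invariant measure on $\Omega$ that represents $\nu$, and let $\overline\Delta$ be the closure of $\Delta$ in $\Omega$. It is $\Delta$-invariant, and $\mu(\overline\Delta)=\nu^*(\Delta)>0$ by Lemma~\ref{lem:outer}(e). For $f\in S(\Delta)$ choose $\tilde f\in S(\Gamma)=C(\Omega)$ with $\pi(\tilde f)=f$, and set
\[
\nu_\Delta(f)=\frac1{\mu(\overline\Delta)}\int_{\overline\Delta}\tilde f\,d\mu .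
\]
The values of $\tilde f$ on $\overline\Delta$ are determined by $f$, by continuity, and they are nonnegative if $f\ge0$. So $\nu_\Delta$ is a well-defined state. For $s\in\Delta$ the function $\lambda_s\tilde f$ extends $\lambda_sf$, and $s$ preserves $\mu$ and $\overline\Delta$. Hence $\nu_\Delta$ is left-$\Delta$-invariant.
\end{proof}

\subsection*{A criterion for actions on trees}
An automorphism $a$ of a simplicial tree is \emph{hyperbolic} if it preserves a line $\ell_a$, its \emph{axis}, and translates along it by a distance $|a|\ge1$. It has no finite orbit of vertices, and the only ends of the tree that it fixes are the two ends of $\ell_a$.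

\begin{theorem}\label{thm:trees}
Let $\Gamma$ act on a simplicial tree $\mathcal T$, and let $a,b\in\Gamma$ be hyperbolic with axes $\ell_a,\ell_b$ whose intersection is compact, possibly empty. Let $e\subset\ell_a$ and $f\subset\ell_b$ be edges, with setwise stabilizers $\Gamma_e,\Gamma_f$. Then every left-$\Gamma$-invariant state $\nu$ on $S(\Gamma)$ has $\nu^*(\Gamma_e)>0$ or $\nu^*(\Gamma_f)>0$. Consequently, $\Gamma$ is properly proximal if each $D\in\{\Gamma_e,\Gamma_f\}$ satisfies one of the following conditions:
\begin{enumerate}
\item[(1)] $D$ is finite, or $D$ is contained in a properly proximal subgroup of $\Gamma$;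
\item[(2)] there are infinitely many $g_i\in\Gamma$ with $g_iDg_i^{-1}\cap g_jDg_j^{-1}$ finite for all $i\ne j$.
\end{enumerate}
\end{theorem}

The proof follows Section~\ref{sec:proof} and is shorter, because an edge has exactly two sides and the sets $W_j$ do not appear.

\begin{proof}
We use Section~\ref{sec:outer} with $\Lambda=\Gamma$, which is infinite since it contains $a$. Suppose $\nu^*(\Gamma_e)=\nu^*(\Gamma_f)=0$, and let $m$ be a mean extending $\nu$. Fix a vertex $v_0$. Orient $e$ and its translates $a^ne$ in the direction in which $a$ translates $\ell_a$. Removing an oriented edge splits the vertices of $\mathcal T$ into a head side and a tail side. Let $H$ be the set of $x\in\Gamma$ such that $xv_0$ is on the head side of $e$.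

If $x\in\partial_tH$, then $e$ lies on $[xv_0,xtv_0]=x[v_0,tv_0]$, so $xe'=e$ for one of the finitely many edges $e'$ of $[v_0,tv_0]$. For each $e'$ the set $\{x:xe'=e\}$ is empty or a right coset $\Gamma_ex_{e'}$. Lemma~\ref{lem:invariance} applies with $Z=\Gamma_e$ and gives $m(gH)=m(H)$ for all $g\in\Gamma$. The set $H_n=a^nH$ consists of the $x$ with $xv_0$ on the head side of $a^ne$, so $H_n$ decreases with $n$. For $n\ge1$ the union $Q_n=H_n\cup(\Gamma\setminus H_{-n})$ is disjoint, and $m(Q_n)=m(H)+1-m(H)=1$. The sets $Q_n'$ built in the same way from $b$ and $f$ also have mass $1$. Choose $x_n\in Q_n\cap Q_n'$ and put $z=x_nv_0$.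

Let $o$ be the tail of $e$ and $o'$ the tail of $f$. For $n\ge1$ the vertex $o$ is on the tail side of $a^ne$ and on the head side of $a^{-n}e$, while $z$ is on the head side of $a^ne$ or on the tail side of $a^{-n}e$. So $[o,z]$ contains $a^ne$ or $a^{-n}e$, hence $a^no$ or $a^{-n}o$, and the initial subsegment of $[o,z]$ of length $n\le n|a|$ lies on $\ell_a$. Likewise the initial subsegment of $[o',z]$ of length $n$ lies on $\ell_b$. Let $w$ be the median of $o,o',z$ and let $\sigma=d(o,o')$. Then $d(o,w),d(o',w)\le\sigma$, and $[w,z]$ is a terminal subsegment of both $[o,z]$ and $[o',z]$. For $n>\sigma$ the initial subsegment of $[w,z]$ of length $n-\sigma$ therefore lies in $\ell_a\cap\ell_b$. For large $n$ this contradicts compactness, which proves the first assertion.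

For the second, let $\nu$ be a left-$\Gamma$-invariant state and $D\in\{\Gamma_e,\Gamma_f\}$. If $D$ is finite, $\nu^*(D)=0$ by Lemma~\ref{lem:outer}(d). If $D\le\Delta$ with $\Delta$ properly proximal, then $\Delta$ is infinite and $\nu^*(D)\le\nu^*(\Delta)=0$ by Lemma~\ref{lem:ppnull}. In case (2), $\nu^*(D)=0$ by Lemma~\ref{lem:cosets}. This contradicts the first assertion, so no such $\nu$ exists.
\end{proof}

\subsection*{Amalgamated free products}

\begin{corollary}\label{cor:amalgam}
Let $\Gamma=A*_CB$ with $[A:C]\ge3$ and $[B:C]\ge2$. If $C$ is finite, or if $C$ is contained in a properly proximal subgroup of $\Gamma$ (for instance if $A$ or $B$ is properly proximal), then $\Gamma$ is properly proximal.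
\end{corollary}

\begin{proof}
The Bass--Serre tree $\mathcal T$ has vertices the cosets $gA$ and $gB$, and edges the cosets $gC$, with $gC$ joining $gA$ to $gB$. The vertex $gA$ has valence $[A:C]$. No element exchanges the end points of an edge, so the setwise stabilizer of $gC$ is $gCg^{-1}$. There is one orbit of edges, so an invariant subtree that contains an edge is all of $\mathcal T$.

\emph{A hyperbolic element.} Let $\alpha\in A\setminus C$, $\beta\in B\setminus C$ and $a=\alpha\beta$. The edges $C$ and $\alpha C$ are distinct and form a path $\tau$ from $B$ through $A$ to $\alpha B=aB$. The path $a\tau$ leaves $\alpha B$ along the edge $\alpha\beta C\ne\alpha C$. So the concatenation of the paths $a^n\tau$, $n\in\mathbb Z$, never backtracks; it is a line that $a$ translates by $2$. Let $\xi^+,\xi^-$ be its ends. We need a conjugate of $a$ whose axis has different ends.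

\emph{No nonempty finite set $E$ of ends is $\Gamma$-invariant.} Suppose first that $E=\{\xi\}$. Fix a vertex $v_0$ and let $\phi(v)$ be the eventual value of $d(v,w)-d(v_0,w)$ as the vertex $w$ moves along a ray to $\xi$; it does not depend on the ray, since two rays to $\xi$ share a subray. As $g$ fixes $\xi$,
\[
\phi(gv)=\lim_w\big(d(v,g^{-1}w)-d(g^{-1}v_0,g^{-1}w)\big)=\phi(v)-\phi(g^{-1}v_0),
\]
so $\chi(g)=\phi(gv)-\phi(v)$ is independent of $v$ and defines a homomorphism $\Gamma\to\mathbb Z$. It vanishes on $A$ and on $B$, each of which fixes a vertex, and hence on $\Gamma$. But $\xi\in\{\xi^\pm\}$ because $a$ fixes $\xi$, and taking $v$ on the axis gives $\chi(a)=\pm2$. Next, if $|E|=2$, the line joining the two ends is an invariant subtree, hence equal to $\mathcal T$; but $\mathcal T$ has vertices of valence $[A:C]\ge3$. Finally, if $|E|\ge3$, each triple of distinct ends in $E$ has a median, the unique vertex on the three lines joining them. These medians form a finite nonempty invariant set of vertices, so $a$ has a finite orbit, which is impossible.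

\emph{There is $g\in\Gamma$ with $g\{\xi^\pm\}\cap\{\xi^\pm\}=\emptyset$.} Otherwise $\Gamma$ is the union of the four sets $\{g:g\xi^\epsilon=\xi^{\epsilon'}\}$, each of which is empty or a coset of the stabilizer of $\xi^+$ or of $\xi^-$. By B.~H.~Neumann's lemma, if a group is a finite union of cosets of subgroups, then one of these subgroups has finite index. So $\xi^+$ or $\xi^-$ has a finite $\Gamma$-orbit, contradicting the previous step.

\emph{Conclusion.} The element $b=gag^{-1}$ is hyperbolic with axis $g\ell_a$. The intersection of the two axes is a convex subset of a line; if it were unbounded it would contain a ray, and the axes would have a common end. So it is compact or empty. Every edge stabilizer is a conjugate of $C$, so it is finite or contained in a conjugate of a properly proximal subgroup, which is again properly proximal. Theorem~\ref{thm:trees}(1) applies.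
\end{proof}

The condition $[A:C]\ge3$ cannot be weakened to $[A:C]\ge2$: the infinite dihedral group $\mathbb Z/2*\mathbb Z/2$ is amenable. On the other hand, the edge group in Corollary~\ref{cor:amalgam} may be infinite and normal, so the action on the Bass--Serre tree need not be acylindrical. For $C=F_2$, $A=C\times\mathbb Z/3$ and $B=C\times\mathbb Z/2$, the infinite group $C$ is properly proximal and normal in $\Gamma$, and it fixes every point of the unbounded tree $\mathcal T$.

\begin{thebibliography}{9}

\bibitem{Bal}
S.~Balasubramanya, \emph{Acylindrical group actions on quasi-trees}, Algebr. Geom. Topol. \textbf{17} (2017).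

\bibitem{Osin}
D.~Osin, \emph{Acylindrically hyperbolic groups}, Trans. AMS \textbf{368} (2016).

\bibitem{Notes}
\emph{Von Neumann algebras and lattices in higher-rank groups},
\texttt{http://www.math.chalmers.se/\textasciitilde{}gardella/Docs/Notes/Peterson2021.pdf}.

\end{thebibliography}
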